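
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{definition}[theorem]{Definition}

\title{Spanning trees with few leaves in claw-free graphs}


\begin{abstract}
Let $1\le m\le k-1$, and let $G$ be an $m$-connected claw-free graph of order $n$ in which any $k+1$ independent vertices have degree sum at least $n-k$. We prove that $G$ has a spanning tree with at most $k-m+1$ leaves. This confirms a conjecture that was stated for $m\le 6$. The degree condition can be weakened: it suffices that $G$ has no $k+1$ vertices at pairwise distance at least $3$. We also prove a companion result in which the tree is replaced by a connected spanning subgraph with exactly one cycle; for $m=k$ it gives Zhang's theorem on Hamilton cycles. The proof is self-contained.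
\end{abstract}

\section{Introduction}

All graphs are finite and simple. A graph is \emph{claw-free} if it has no induced subgraph isomorphic to $K_{1,3}$. It is \emph{$m$-connected} if it has at least $m+1$ vertices and no set of fewer than $m$ vertices whose deletion disconnects it. A \emph{leaf} of a tree is a vertex of degree one in the tree. For a positive integer $p$, let
\[
\sigma_p(G)=\min\Big\{\sum_{x\in S}d_G(x): S \text{ is an independent set of $p$ vertices of } G\Big\}
\]
if $G$ has $p$ independent vertices, and $\sigma_p(G)=\infty$ otherwise.

A Hamilton path is a spanning tree with two leaves, so the smallest possible number of leaves of a spanning tree measures how far a connected graph is from having a Hamilton path. For claw-free graphs, degree sums control Hamilton cycles in the following way.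

\medskip
\noindent\textbf{Zhang's theorem.} \emph{For an integer $k\ge 2$, every $k$-connected claw-free graph $G$ of order $n$ with $\sigma_{k+1}(G)\ge n-k$ has a Hamilton cycle.}
\medskip

What survives if the degree condition is kept and the connectivity drops from $k$ to some $m<k$? The following conjecture is from \cite{source}.

\begin{conjecture}
For integers $k$ and $m$ with $k\ge 2$ and $1\le m\le\min\{6,k-1\}$, every $m$-connected claw-free graph $G$ of order $n$ with $\sigma_{k+1}(G)\ge n-k$ has a spanning tree with at most $k-m+1$ leaves.
\end{conjecture}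

For $m=k-1$ the conclusion is a Hamilton path, and each further missing unit of connectivity costs one leaf. The bound $m\le 6$ fits Ryj\'a\v{c}ek's theorem that every $7$-connected claw-free graph is Hamiltonian, which makes the conclusion trivial for $m\ge 7$. We prove the conjecture; the restriction $m\le 6$ plays no role, and neither quoted theorem is used.

\begin{theorem}\label{thm:conj}
Let $1\le m\le k-1$, and let $G$ be an $m$-connected claw-free graph of order $n$ with $\sigma_{k+1}(G)\ge n-k$. Then $G$ has a spanning tree with at most $k-m+1$ leaves.
\end{theorem}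

\subsection{What the degree condition measures}

Let $\operatorname{dist}$ denote distance in $G$. For $X\subseteq V(G)$ let $\nu(X)$ be the maximum size of a set of vertices of $X$ that are pairwise at distance at least $3$ \emph{in $G$}, and put $\nu(G)=\nu(V(G))$. Two vertices are at distance at least $3$ if and only if their closed neighborhoods are disjoint. Hence a set $S$ of $k+1$ vertices at pairwise distance at least $3$ is independent and satisfies $\sum_{x\in S}(d_G(x)+1)\le n$, that is,
\begin{equation}\label{eq:degree}
\sum_{x\in S}d_G(x)\le n-k-1 .
\end{equation}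
So $\sigma_{k+1}(G)\ge n-k$ implies $\nu(G)\le k$, and this is all that we use. The theorems that we prove do not mention degrees.

\begin{theorem}\label{thm:A}
Let $m\ge 1$ and let $G$ be an $m$-connected claw-free graph. Then $G$ has a Hamilton path or a spanning tree with at most $\nu(G)-m+1$ leaves.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $m\ge 2$ and let $G$ be an $m$-connected claw-free graph. Then $G$ has a Hamilton cycle, or a connected spanning subgraph with exactly one cycle and at most $\nu(G)-m$ vertices of degree one.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:conj} from Theorem~\ref{thm:A}]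
By \eqref{eq:degree}, $\nu(G)\le k$. By Theorem~\ref{thm:A}, $G$ has a spanning tree with at most $\max\{2,k-m+1\}$ leaves, and this maximum is $k-m+1$ since $m\le k-1$.
\end{proof}

\begin{corollary}\label{cor:cycle}
Let $2\le m\le k$, and let $G$ be an $m$-connected claw-free graph of order $n$ with $\nu(G)\le k$; this holds in particular if $\sigma_{k+1}(G)\ge n-k$. Then $G$ is Hamiltonian or has a connected spanning subgraph with exactly one cycle and at most $k-m$ vertices of degree one. If $m=k$, then $G$ is Hamiltonian.
\end{corollary}

\begin{proof}
The first statement is Theorem~\ref{thm:B}. Let $m=k$. In a connected graph with exactly one cycle that is not itself a cycle, a vertex farthest from the cycle has degree one. So a subgraph as in the first statement, which has no vertex of degree one, is a Hamilton cycle.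
\end{proof}

The case $m=k$ contains Zhang's theorem. Also, in Theorem~\ref{thm:conj} it suffices to require $\sum_{x\in S}d_G(x)\ge n-k$ only for sets $S$ of $k+1$ vertices at pairwise distance at least $3$. By \eqref{eq:degree} no such set satisfies the inequality, so this requirement is equivalent to $\nu(G)\le k$.

\subsection{Examples}

\begin{example}[Theorem~\ref{thm:A} is sharp for $m=1$]\label{ex:one}
Let $k\ge 2$ and $s\ge 1$. Take a clique on $c_1,\dots,c_{k+1}$ and disjoint cliques $K^1,\dots,K^{k+1}$ of order $s$, and join $c_i$ to all of $K^i$. The neighborhood of each vertex is covered by at most two cliques, so the graph is claw-free; it is connected, and $n=(k+1)(s+1)$. Its vertex set is covered by the $k+1$ cliques $K^i\cup\{c_i\}$, and vertices of different $K^i$ are at distance $3$, so $\nu=k+1$. An independent set of $k+1$ vertices has one vertex in each of these cliques. Vertices of $K^i$ have degree $s$ and $d(c_i)=s+k$, so $\sigma_{k+1}=(k+1)s=n-k-1$. Let $T$ be a spanning tree. Since $c_i$ separates $K^i$ from the rest, a vertex of $K^i$ farthest from $c_i$ in $T$ is a leaf of $T$. So $T$ has at least $k+1=\nu-m+1$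 leaves. Thus the bound of Theorem~\ref{thm:A} is attained for $m=1$, and in Theorem~\ref{thm:conj} for $m=1$ the number $n-k$ cannot be replaced by $n-k-1$.
\end{example}

\begin{example}[Theorem~\ref{thm:B} is sharp for $m=2$, $\nu=3$]\label{ex:two}
Take triangles $a_1a_2a_3$ and $b_1b_2b_3$ and, for $i=1,2,3$, a nonempty clique $K^i$ such that $B_i=K^i\cup\{a_i,b_i\}$ is a clique. Again each neighborhood is covered by at most two cliques, so the graph is claw-free. If one vertex is deleted, at least one of the two triangles stays intact and meets what is left of each clique $B_i$; so the graph is $2$-connected. The cliques $B_1,B_2,B_3$ cover it, and vertices of different $K^i$ are at distance $3$, so $\nu=3$.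

There is no Hamilton cycle. Suppose $H$ is one. The neighbors of $K^i$ outside $K^i$ are $a_i$ and $b_i$. If $H$ had no edge between $K^i$ and one of them, then $H$, which enters and leaves $K^i$, would lie in $K^i$ together with the other. So each of $a_i,b_i$ has an edge of $H$ to $K^i$ and hence at most one edge of $H$ leaving $B_i$. The number of edges of $H$ leaving $B_i$ is even and positive, and all of them leave at $a_i$ or $b_i$. Hence exactly one leaves at each. Then the edges of $H$ inside $a_1a_2a_3$ form a graph in which all three vertices have degree one, which is impossible. So every connected spanning subgraph with exactly one cycle has a vertex of degree one, and the bound $\nu-m=1$ of Theorem~\ref{thm:B} is attained.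
\end{example}

Claw-freeness cannot be dropped in Theorem~\ref{thm:A}: for $r\ge 3$ the star $K_{1,r}$ is connected and has $\nu=1$, but its only spanning tree has $r$ leaves.

\section{The argument in its smallest case}\label{sec:small}

We show the main idea in a situation with the technical obstacles removed. Let $G$ be a $2$-connected claw-free graph that is not Hamiltonian. By Theorem~\ref{thm:B} we should find $\nu(G)\ge 3$, that is, three vertices at pairwise distance at least $3$. Let $C$ be a longest cycle with an orientation, let $v^+$ and $v^-$ be the successor and the predecessor of $v$ on $C$, and let $C[u,v]$ be the path of $C$ from $u$ to $v$ along the orientation. Let $D$ be the vertex set of a component of $G-V(C)$. Suppose that exactly two vertices $y_1,y_2$ of $C$ have neighbors in $D$, and put $x_i=y_i^+$. The vertices $y_1,y_2$ are not consecutive, since an edge $y_1y_2$ of $C$ could be replaced by a path through $D$. Hence $x_1,x_2$ have no neighbor in $D$. Suppose finally that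
\begin{equation}\label{eq:small}
x_1 \text{ is not adjacent to both ends of an edge of } C[y_2,y_1],
\end{equation}
and the same with $1$ and $2$ exchanged. Let $R$ be a path from $y_1$ to $y_2$ with nonempty interior in $D$. Then $x_1,x_2$ and any $d\in D$ are at pairwise distance at least $3$, as the following three steps show.

\emph{$x_1$ and $x_2$ are not adjacent.} Otherwise the cycle that follows $R$ from $y_1$ to $y_2$, goes back along $C$ to $x_1$, then takes the edge $x_1x_2$ and goes forward along $C$ to $y_1$ contains $V(C)$ and a vertex of $D$. It is longer than $C$.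

\emph{$x_1$ and $x_2$ have no common neighbor $v$.} Suppose they have one. Then $v\notin D$. If $v\notin V(C)$, we use the same cycle with the path $x_1vx_2$ in place of the edge $x_1x_2$. If $v\in\{y_1,y_2\}$, then $v$, $x_1$, $x_2$ and a neighbor of $v$ in $D$ induce a claw. So $v$ lies inside one of the two arcs, say in $C[x_1,y_2^-]$. Since $x_2\sim v$, where $\sim$ denotes adjacency, condition \eqref{eq:small} for $x_2$ gives $x_2\not\sim v^+$. Since $v,x_1,x_2,v^+$ do not induce a claw, $x_1\sim v^+$. Now the cycle
\[
y_1\xrightarrow{\;R\;}y_2\xrightarrow{\text{ back }}v^+,\;x_1\xrightarrow{\text{ forward }}v,\;x_2\xrightarrow{\text{ forward }}y_1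
\]
contains $V(C)$ and a vertex of $D$, a contradiction.

\emph{$x_1$ is at distance at least $3$ from $D$} (and so is $x_2$, by symmetry). Otherwise $x_1$ and some $d\in D$ have a common neighbor, which is $y_1$ or $y_2$. If it is $y_2$, then $y_2,d,x_1,x_2$ induce a claw. If it is $y_1$, then the absence of the claw $y_1,d,x_1,y_1^-$ gives $x_1\sim y_1^-$. Then $x_1$ is adjacent to both ends of $y_1^-y_1$, against \eqref{eq:small}.

\medskip
In the second step, claw-freeness turns ``distance two'' into ``$x_1\sim v^+$ and $v\sim x_2$'', which is just as good as an edge $x_1x_2$ for rerouting the cycle. This is the main mechanism. Three obstacles remain in general.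

\emph{Condition \eqref{eq:small} may fail.} In Example~\ref{ex:two} with $K^i=\{w_i\}$ take the cycle $C=a_3\,a_1\,w_1\,b_1\,b_3\,b_2\,w_2\,a_2\,a_3$. It misses only $w_3$, so $D=\{w_3\}$, $y_1=a_3$ and $y_2=b_3$. Here $x_1=a_1$ is adjacent to both ends of $a_2a_3$, and $x_2=b_2$ to both ends of $b_1b_3$; moreover $\operatorname{dist}(a_1,b_2)=\operatorname{dist}(a_1,w_3)=2$. The right vertices are $w_1$ and $w_2$, the first ones on their arcs that cannot be inserted into an edge of the rest of the cycle. In general we skip insertible vertices, and we must then reinsert them into the rerouted cycle, some of whose edges may have been used up.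

\emph{Long cycles are not what we need.} For a tree with few leaves, the part outside $C$ must be covered economically. This will cost at most $\nu(V(G)\setminus V(C))$ leaves, so we need that number plus the number of arcs to be at most $\nu(G)$. Therefore $C$ is chosen to make $\nu(V(G)\setminus V(C))$ small, not to be long. An exchange may now leave vertices of $C$ uncovered, as long as this does not raise $\nu$ of the uncovered set.

\emph{Paths instead of cycles.} For Theorem~\ref{thm:A} we add a vertex $\infty$ adjacent to everything and use cycles through $\infty$. Then $\infty$ is one more vertex of the cycle with neighbors in $D$, and this extra arc pays for one of the two ends of the path.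

\medskip
The proof is organized as follows. Section~\ref{sec:setup} fixes $C$ and $D$. Section~\ref{sec:insert} shows that each of the $a$ arcs between consecutive neighbors of $D$ on $C$ contributes to $\nu$. Section~\ref{sec:cross} shows that different arcs do not interfere. Section~\ref{sec:count} concludes that $\nu(V(G)\setminus V(C))+a\le\nu(G)$. Section~\ref{sec:tails} covers $V(G)\setminus V(C)$ and proves Theorems~\ref{thm:A} and~\ref{thm:B}.

\section{Setup}\label{sec:setup}

\subsection{Two settings}

Let $G$ be claw-free and $m$-connected. We treat two settings at once.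
\begin{itemize}
\item[(I)] $m\ge 2$, $G$ is not Hamiltonian, $\hat G=G$, and $\mathcal C$ is the set of cycles of $\hat G$.
\item[(II)] $m\ge 1$, $G$ has no Hamilton path, $\hat G$ is $G$ plus a new vertex $\infty$ adjacent to all of $V(G)$, and $\mathcal C$ is the set of cycles of $\hat G$ through $\infty$. Deleting $\infty$ from them gives the paths of $G$ with at least two vertices.
\end{itemize}
In both settings $\mathcal C\neq\emptyset$, since $G$ has a cycle if $m\ge2$ and an edge if $m\ge1$. The vertices of $G$ are called \emph{real}; in (I) all mentions of $\infty$ are to be ignored. We write $u\sim v$ for adjacency in $\hat G$, while distances, components and $\nu$ always refer to $G$. By $\{v;x,y,z\}$ we denote a claw with center $v$. Every claw that we exhibit must consist of real vertices, since only $G$ is claw-free.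

For $C\in\mathcal C$ let $\operatorname{out}(C)=V(G)\setminus V(C)$. Since $G$ has no Hamilton cycle, respectively no Hamilton path, $\operatorname{out}(C)\ne\emptyset$. Call $C$ \emph{maximal} if no $C'\in\mathcal C$ satisfies $V(C)\subsetneq V(C')$.

On an oriented cycle $C$ we use $v^+$, $v^-$ and $C[u,v]$ as in Section~\ref{sec:small}; $C(u,v]$, $C[u,v)$ and $C(u,v)$ omit the indicated ends. We use the same notation for these paths and for their vertex sets.

\subsection{The function $\nu$}

Let $\Gamma$ be the graph on $V(G)$ in which two distinct vertices are adjacent if and only if their distance in $G$ is at most $2$. Then $\nu(X)$ is the independence number of $\Gamma[X]$. Hence $\nu$ is monotone and subadditive, and it is additive over a union of disjoint sets with no $\Gamma$-edges between them. We shall use additivity in the following form.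

\begin{lemma}\label{lem:split}
Let $O,X_1,\dots,X_r\subseteq V(G)$ be disjoint sets such that no component of $\Gamma[O\cup X_1\cup\dots\cup X_r]$ meets two of the sets $X_1,\dots,X_r$. Then
\[
\nu(O\cup X_1\cup\dots\cup X_r)-\nu(O)=\sum_{i=1}^r\big(\nu(O\cup X_i)-\nu(O)\big).
\]
\end{lemma}

\begin{proof}
For $i\ge1$ let $O_i$ be the set of vertices of $O$ that lie in components meeting $X_i$, and let $O_0$ be the rest of $O$. By assumption $O_0,\dots,O_r$ partition $O$, and there are no $\Gamma$-edges between different sets among $O_0,O_1\cup X_1,\dots,O_r\cup X_r$. By additivity $\nu(O)=\sum_{j\ge 0}\nu(O_j)$ and $\nu(O\cup X_i)=\nu(O_i\cup X_i)+\sum_{j\ne i}\nu(O_j)$, so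
\[
\nu(O\cup X_i)-\nu(O)=\nu(O_i\cup X_i)-\nu(O_i).
\]
Also $\nu(O\cup X_1\cup\dots\cup X_r)=\nu(O_0)+\sum_{i\ge 1}\nu(O_i\cup X_i)$. Subtracting $\nu(O)=\sum_{j\ge0}\nu(O_j)$ gives the claim.
\end{proof}

\subsection{The choice of $C$ and $D$}

Let $\tau\ge 1$ be the minimum of $\nu(\operatorname{out}(C))$ over all maximal $C\in\mathcal C$. Among all pairs $(C,D)$ such that $C$ is maximal, $\nu(\operatorname{out}(C))=\tau$ and $D$ is the vertex set of a component of $G[\operatorname{out}(C)]$, we choose one with $|D|$ minimum. It is fixed from now on, $C$ is oriented, and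
\[
O=\operatorname{out}(C)\setminus D .
\]
The second minimization is needed because an exchange may absorb only a part of $D$. Then $\nu(\operatorname{out}(C))$ need not drop, but a smaller component appears.

\begin{lemma}\label{lem:facts}
\begin{itemize}
\item[(a)] No vertex of $\operatorname{out}(C)$ is adjacent in $\hat G$ to two consecutive vertices of $C$. Hence, if a real vertex $v\in V(C)$ has a neighbor $z\in\operatorname{out}(C)$, then $v^+$ and $v^-$ are real and $z\not\sim v^+,v^-$.
\item[(b)] If $v\in V(C)$ is real, then $N_G(v)\cap\operatorname{out}(C)$ is a clique.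
\item[(c)] Distinct components of $G[\operatorname{out}(C)]$ are at distance at least $3$, and $\tau=\nu(O)+\nu(D)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Inserting such a vertex between its two neighbors would contradict the maximality of $C$. In the second statement, $z\not\sim v^\pm$ follows at once, and in (II) $v^\pm\neq\infty$ because $z\sim\infty$.

(b) Suppose $z,z'$ are nonadjacent vertices of this set. By (a), $v^+$ is real and $z,z'\not\sim v^+$, so $\{v;z,z',v^+\}$ is a claw.

(c) A common neighbor of vertices of two components is not in $\operatorname{out}(C)$, so it is a real vertex of $C$, against (b). So there are no $\Gamma$-edges between $O$ and $D$, and additivity gives $\tau=\nu(O)+\nu(D)$.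
\end{proof}

Let $Y$ be the set of vertices of $C$ with a neighbor in $D$ in the graph $\hat G$; in (II), $\infty\in Y$. The real vertices of $Y$ form $N_G(D)$. Put $a=|Y|$.

\begin{lemma}\label{lem:Y}
\begin{itemize}
\item[(a)] No two vertices of $Y$ are consecutive on $C$.
\item[(b)] $a\ge m$ in {\rm(I)} and $a\ge m+1$ in {\rm(II)}. In particular $a\ge 2$.
\item[(c)] If $v\in Y$ is real and $u,u'\in V(C)\setminus Y$ are distinct neighbors of $v$, then $u\sim u'$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Otherwise the edge between them could be replaced by a path through $D$, against the maximality of $C$.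

(b) By (a), $V(C)\setminus Y\ne\emptyset$, and it consists of real vertices. The set $N_G(D)$ separates $D$ from it, so $|N_G(D)|\ge m$. In (II), $\infty$ is a further element of $Y$.

(c) Let $d\in D$ be a neighbor of $v$. Then $d\not\sim u,u'$, so $u\not\sim u'$ would give the claw $\{v;u,u',d\}$.
\end{proof}

Part (b) is the only place where the value of $m$ enters the count. Let $y_1,\dots,y_a$ be the vertices of $Y$ in cyclic order, with indices modulo $a$, and put
\[
S_i=C(y_i,y_{i+1}).
\]
The arcs $S_i$ are nonempty, they partition $V(C)\setminus Y$, their vertices are real, and these have no neighbors in $D$. An \emph{initial segment} of $S_i$ is $\emptyset$ or a set $C(y_i,u]$ with $u\in S_i$.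

\section{Insertion and exchange}\label{sec:insert}

To bring $D$ into the cycle we give up a piece of an arc $S_i$. Some of its vertices can be put back elsewhere.

\begin{definition}
A vertex $u\in S_i$ is \emph{insertible} if it is adjacent (in $\hat G$) to both ends of some edge of the path $C[y_{i+1},y_i]$. For $X\subseteq S_i$ let $X^*$ be the set of noninsertible vertices of $X$.
\end{definition}

We record a consequence that will be used repeatedly:
\begin{equation}\label{eq:nonins}
\begin{aligned}
&\text{if } \alpha\in S_i^*,\ v\in S_h,\ h\ne i \text{ and } \alpha\sim v,\\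
&\text{then } v^+,v^- \text{ are real and different from }\alpha,\text{ and }\alpha\not\sim v^+,v^-.
\end{aligned}
\end{equation}
Indeed, $v^-v$ and $vv^+$ are edges of $C[y_{i+1},y_i]$, so $\alpha\not\sim v^\pm$; since $\alpha\sim\infty$ in (II), $v^{\pm}\neq\infty$; and $v^\pm\notin S_i$.

Several insertible vertices may want to use the same edge. The next lemma shows that along one arc this is harmless.

\begin{lemma}\label{lem:ins}
Let $P$ be a (possibly empty) subpath of $C$ inside $S_i$, let $C_1$ be a cycle of $\hat G$ disjoint from $P$, and let $F\subseteq E(C_1)$ be such that every vertex of $P\setminus P^*$ is adjacent to both ends of some edge of $F$. Then one can replace some edges of $F$ by paths with interiors in $P$ so that the result is a cycle $C_2$ with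
\[
V(C_1)\cup(P\setminus P^*)\subseteq V(C_2)\subseteq V(C_1)\cup P .
\]
In particular, $C_1\in\mathcal C$ implies $C_2\in\mathcal C$.
\end{lemma}

\begin{proof}
Go along $P$. Let $u$ be the first insertible vertex not yet processed, and let $f=ww'\in F$ with $u\sim w,w'$. Let $u_*$ be the last vertex of $P$ adjacent to both $w$ and $w'$. Replace $f$ by $w\,P[u,u_*]\,w'$, where $P[u,u_*]$ is the subpath of $P$ from $u$ to $u_*$, and continue after $u_*$. No vertex after $u_*$ is adjacent to both ends of $f$, so different steps use different edges, and the inserted subpaths are disjoint. Every insertible vertex of $P$ gets inserted.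
\end{proof}

\begin{lemma}\label{lem:exchange}
Let $Z\subseteq\bigcup_hS_h$ with $\nu(O\cup Z)=\nu(O)$. Then there is no $C_2\in\mathcal C$ with $V(C_2)\cap D\neq\emptyset$ and $\operatorname{out}(C_2)\subseteq O\cup Z\cup D$.
\end{lemma}

\begin{proof}
Suppose there is one, and let $C_3\in\mathcal C$ be maximal with $V(C_3)\supseteq V(C_2)$. By monotonicity and subadditivity
\[
\nu(\operatorname{out}(C_3))\le\nu(O\cup Z)+\nu(D\setminus V(C_3))=\nu(O)+\nu(D\setminus V(C_3)).
\]
If $D\subseteq V(C_3)$, the right-hand side is $\nu(O)=\tau-\nu(D)<\tau$, against the minimality of $\tau$.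

Otherwise the right-hand side is at most $\nu(O)+\nu(D)=\tau$, so $\nu(\operatorname{out}(C_3))=\tau$. The set $O\cup Z\cup D$ is disjoint from $Y\supseteq N_G(D)$, so $N_G(D)\subseteq V(C_2)\subseteq V(C_3)$. Hence the component of $G[\operatorname{out}(C_3)]$ containing a given vertex of $D\setminus V(C_3)$ lies in $D\setminus V(C_3)$. This is a proper subset of $D$ because $V(C_2)$ meets $D$. So $C_3$ with this component contradicts the choice of $(C,D)$.
\end{proof}

\begin{lemma}\label{lem:arc}
$\nu(O\cup S_i^*)>\nu(O)$ for every $i$.
\end{lemma}

\begin{proof}
Let $R$ be a path of $\hat G$ from $y_i$ to $y_{i+1}$ with nonempty interior contained in $D$. The cycle $C_1=C[y_{i+1},y_i]\cup R$ contains $Y$, so $C_1\in\mathcal C$. Lemma~\ref{lem:ins} with $P=S_i$ and $F=E(C[y_{i+1},y_i])$ gives $C_2\in\mathcal C$ that meets $D$ and satisfies $\operatorname{out}(C_2)\subseteq O\cup S_i^*\cup D$. By Lemma~\ref{lem:exchange} with $Z=S_i^*$, $\nu(O\cup S_i^*)\neq\nu(O)$.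
\end{proof}

So each arc contributes to $\nu$, over and above $O$. We cut each arc at the point where this first happens: let $s_i$ be the first vertex of $S_i$ with $\nu(O\cup C(y_i,s_i]^*)>\nu(O)$, and put $A_i=C(y_i,s_i]$. Then
\begin{equation}\label{eq:A}
\begin{aligned}
&\nu(O\cup A_i^*)\ge\nu(O)+1,\\
&\nu(O\cup P^*)=\nu(O)\text{ for every proper initial segment $P$ of $A_i$.}
\end{aligned}
\end{equation}
So we can give up a proper initial segment of $A_i$ and reinsert its insertible vertices: the vertices that are lost do not raise $\nu(O)$, as Lemma~\ref{lem:exchange} requires. (When $O=\emptyset$, the vertex $s_i$ is just the first noninsertible vertex of $S_i$.) What we need is that the contributions of different arcs add up. By Lemma~\ref{lem:split} this holds if in $\Gamma$ the sets $A_i^*$ are not linked to each other, neither directly nor through $O$.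

\section{Crossings}\label{sec:cross}

In Section~\ref{sec:small} we rerouted the cycle by entering the arc from $y_1$ to $y_2$ at $y_2$, running through all of it from $x_1$ on, and leaving it at $x_1$ or at a vertex $v$ with $x_1\sim v^+$. The following definition describes the possible places to leave.

\begin{definition}
Let $i\neq j$, $u\in S_i$ and $u'\in S_j$. Put
\[
E_j(u)=\{e\in C[u,y_j): u\sim e^+\},\qquad E_i(u')=\{e'\in C[u',y_i): u'\sim e'^+\}.
\]
Two distinct vertices $e,e'$ of $C$ are \emph{linked}, written $e\approx e'$, if $e\sim e'$ or there is an $e$--$e'$ path in $\hat G$ with nonempty interior contained in $O$. A pair $(u,u')\in A_i\times A_j$ is a \emph{crossing pair} if $e\approx e'$ for some $e\in E_j(u)$ and $e'\in E_i(u')$.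
\end{definition}

An element $e\in E_j(u)$ is the end of a path that starts at $y_j$, goes back along $C$ to $e^+$, jumps to $u$, and goes forward to $e$; this path has vertex set $C[u,y_j]$. Always $u\in E_j(u)$ and $u'\in E_i(u')$. All adjacencies here are in $\hat G$; in (II), one of $e,e',e^+,e'^+$ may be $\infty$. Since $C[u,y_j)$ and $C[u',y_i)$ are disjoint, $e\neq e'$ in the definition. The notion of a crossing pair is symmetric in $(i,u)$ and $(j,u')$.

First we show, as in the second step of Section~\ref{sec:small}, that closeness in $\Gamma$ produces a crossing pair. We state this for initial segments contained in $A_i$ and $A_j$, since it will be needed for these in the proof of Lemma~\ref{lem:nocross}.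

\begin{lemma}\label{lem:close}
Let $i\ne j$, and let $Q\subseteq A_i$ and $Q'\subseteq A_j$ be initial segments of $S_i$ and $S_j$. If a component of $\Gamma[O\cup Q^*\cup Q'^*]$ meets both $Q^*$ and $Q'^*$, then $Q\times Q'$ contains a crossing pair.
\end{lemma}

\begin{proof}
Take a shortest path in $\Gamma[O\cup Q^*\cup Q'^*]$ between the sets $Q^*$ and $Q'^*$, with ends $\alpha\in Q^*$ and $\beta\in Q'^*$. Its interior lies in $O$.

\emph{Case A: the path has no interior vertex.} Then $\operatorname{dist}(\alpha,\beta)\le 2$. If $\alpha\sim\beta$, then $(\alpha,\beta)$ is a crossing pair, with $e=\alpha$ and $e'=\beta$. Otherwise let $v$ be a common neighbor of $\alpha$ and $\beta$ in $G$. As $\alpha$ has no neighbor in $D$, $v\notin D$. If $v\in O$, then $\alpha\approx\beta$ and we are done. So $v$ is a real vertex of $C$. By Lemma~\ref{lem:Y}(c), $v\notin Y$. Let $v\in S_h$.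

If $h\ne i,j$, then by \eqref{eq:nonins} for $\alpha$ and for $\beta$ the vertex $v^+$ is real, different from $\alpha,\beta$ and adjacent to neither; so $\{v;\alpha,\beta,v^+\}$ is a claw, a contradiction. By symmetry we may therefore assume $h=i$. Then $h\neq j$, and \eqref{eq:nonins} for $\beta$ says that $v^+$ is real, $v^+\neq\beta$ and $\beta\not\sim v^+$. If $v\in Q$, then $v\sim\beta$ shows that $(v,\beta)$ is a crossing pair. If $v\notin Q$, then $v$ comes after $\alpha$ in $S_i$, since $Q$ is an initial segment; in particular $v^+\neq\alpha$. Since $\{v;\alpha,\beta,v^+\}$ is not a claw, $\alpha\sim v^+$. So $v\in E_j(\alpha)$, $\beta\in E_i(\beta)$ and $v\sim\beta$. Hence $(\alpha,\beta)$ is a crossing pair.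

\emph{Case B: the interior of the path is $o_1,\dots,o_r\in O$ with $r\ge 1$.} Consecutive $o$'s are at distance at most $2$, so by Lemma~\ref{lem:facts}(c) they all lie in one component of $G[\operatorname{out}(C)]$ with vertex set $D'\subseteq O$. We claim that there are $u\in Q$ and $e\in E_j(u)$ such that $e$ has a neighbor in $D'$.

If $\alpha$ has a neighbor in $D'$, take $u=e=\alpha$. Otherwise $\alpha$ and $o_1$ are nonadjacent and have a common neighbor $v$ in $G$, and $v\notin D'$. As $v\sim o_1$, $v$ is a real vertex of $C$. If $v$ were in $Y$, it would have neighbors both in $D$ and in $D'$, against Lemma~\ref{lem:facts}(b). So $v\in S_h$ for some $h$. By Lemma~\ref{lem:facts}(a), $v^+$ is real and $o_1\not\sim v^+$. If $h\neq i$, then \eqref{eq:nonins} gives $\alpha\neq v^+$ and $\alpha\not\sim v^+$, so $\{v;\alpha,o_1,v^+\}$ is a claw, a contradiction. So $h=i$. If $v\in Q$, take $u=e=v$. If $v\notin Q$, then $v$ comes after $\alpha$ in $S_i$, and the absence of the claw $\{v;\alpha,o_1,v^+\}$ gives $\alpha\sim v^+$; take $u=\alpha$ and $e=v$. This proves the claim.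

The same argument applied to $\beta$ and $o_r$ gives $u'\in Q'$ and $e'\in E_i(u')$ such that $e'$ has a neighbor in $D'$. As $G[D']$ is connected and $D'\subseteq O$, $e\approx e'$. So $(u,u')$ is a crossing pair.
\end{proof}

It remains to exclude crossing pairs. Given one, we reroute $C$ as in Figure~\ref{fig:exchange}. This loses two initial pieces $P,P'$ of the arcs, whose insertible vertices must be reinserted. There are two dangers: the edges needed for the insertion may be lost in the rerouting, or the same edge may be needed for both pieces. In either case there would be a crossing pair closer to $y_i$ and $y_j$; so we start with one that is as close as possible.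

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[densely dotted] (0,0) circle (2);
\draw[very thick] (150:2) arc (150:100:2);
\draw[very thick] (80:2) arc (80:20:2);
\draw[very thick] (-30:2) arc (-30:-80:2);
\draw[very thick] (-100:2) arc (-100:-160:2);
\draw[very thick] (150:2) to[bend left=65] (80:2);
\draw[very thick] (-30:2) to[bend left=65] (-100:2);
\draw[very thick] (200:2) -- (-0.9,-0.1) -- (20:2);
\draw[very thick] (100:2) to[bend left=20] (-80:2);
\foreach \t in {200,150,100,80,20,-30,-80,-100} {\fill (\t:2) circle (2.2pt);}
\fill (-0.9,-0.1) circle (2.2pt);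
\node at (200:2.35) {$y_i$};
\node at (150:1.65) {$p$};
\node at (109:1.7) {$e$};
\node at (70:1.62) {$e^+$};
\node at (20:2.35) {$y_j$};
\node at (-30:1.65) {$q$};
\node at (-64:1.6) {$e'$};
\node at (-110:1.6) {$e'^+$};
\node at (175:2.3) {$P$};
\node at (-5:2.32) {$P'$};
\node at (-0.9,0.2) {$R$};
\node at (0.75,-0.6) {$L$};
\end{tikzpicture}
\caption{The rerouted cycle $C_1$ (thick), drawn for $e\ne p$ and $e'\ne q$. The circle is $C$, oriented clockwise. The path $R$ joins $y_i$ and $y_j$ through $D$; the path $L$ from $e$ to $e'$ is an edge or runs through vertices outside $C$ and $D$; the outer curves are the edges $pe^+$ and $qe'^+$. The only vertices of $C$ that are missed are those of the open arcs $P=C(y_i,p)$ and $P'=C(y_j,q)$. Intersections of $R$ and $L$ in the drawing have no meaning.}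
\label{fig:exchange}
\end{figure}

\begin{lemma}\label{lem:nocross}
For $i\neq j$ there is no crossing pair in $A_i\times A_j$.
\end{lemma}

\begin{proof}
Suppose there is one, and choose a crossing pair $(p,q)\in A_i\times A_j$ with $|C(y_i,p)|+|C(y_j,q)|$ minimum. Let $e\in E_j(p)$ and $e'\in E_i(q)$ be linked by $L$, where $L$ is an edge or a path with interior in $O$. Let $P=C(y_i,p)$ and $P'=C(y_j,q)$, which may be empty, and let $R$ be a path of $\hat G$ from $y_i$ to $y_j$ with nonempty interior in $D$. By minimality,
\begin{equation}\label{eq:min}
\text{no pair in } \big(P\times C(y_j,q]\big)\cup\big(C(y_i,p]\times P'\big) \text{ is a crossing pair.}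
\end{equation}
Let $C_1$ be the cycle
\[
y_i\xrightarrow{\;R\;}y_j\xrightarrow{\text{ back }}e^+,\;p\xrightarrow{\text{ forward }}e\xrightarrow{\;L\;}e'\xrightarrow{\text{ back }}q,\;e'^+\xrightarrow{\text{ forward }}y_i,
\]
where ``back'' and ``forward'' are along $C$. Its vertex set is $C[p,y_j]\cup C[q,y_i]\cup V(R)\cup V(L)$, which contains $Y$; so $C_1\in\mathcal C$. It contains all edges of $C[p,y_j]$ and $C[q,y_i]$, except possibly $ee^+$ and $e'e'^+$.

\emph{Step 1: $\nu(O\cup P^*\cup P'^*)=\nu(O)$.} The pieces $P$ and $P'$ are proper initial segments of $A_i$ and $A_j$, so $\nu(O\cup P^*)=\nu(O\cup P'^*)=\nu(O)$ by \eqref{eq:A}. By \eqref{eq:min} and Lemma~\ref{lem:close}, no component of $\Gamma[O\cup P^*\cup P'^*]$ meets both $P^*$ and $P'^*$. So Lemma~\ref{lem:split} with $r=2$ gives the claim.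

\emph{Step 2: the edges for insertion are available.} Let $F_P$ be the set of edges of $C[y_{i+1},y_i]$ whose ends are both adjacent to some common vertex of $P$, and let $F_{P'}$ be the set of edges of $C[y_{j+1},y_j]$ whose ends are both adjacent to some common vertex of $P'$. In what follows, recall that $u\in E_j(u)$ and $u'\in E_i(u')$ always hold.

(a) $F_P\subseteq E(C_1)$. Let $u\in P$ and let $ww^+$ be an edge of $C[y_{i+1},y_i]$ with $u\sim w,w^+$. If $w\in C[y_j,q)$, then $w^+\in C(y_j,q]\subseteq A_j$ and $u\sim w^+$, so $(u,w^+)$ is a crossing pair, against \eqref{eq:min}. Hence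
\begin{equation}\label{eq:wP}
w\in C[y_{i+1},y_j)\cup C[q,y_i).
\end{equation}
If $w=e$, then $u\sim e^+$, so $e\in E_j(u)$; since $e\approx e'\in E_i(q)$, the pair $(u,q)$ is crossing, against \eqref{eq:min}. If $w=e'$, then $u\sim e'\in E_i(q)$, and again $(u,q)$ is crossing. So $ww^+$ is an edge of $C[p,y_j]$ or $C[q,y_i]$ other than $ee^+$ and $e'e'^+$, and it belongs to $C_1$.

(b) $F_{P'}\subseteq E(C_1)$. The cycle $C_1$ and condition \eqref{eq:min} do not change if $(i,p,e,P)$ and $(j,q,e',P')$ are exchanged. So this follows from (a), and every edge $ww^+\in F_{P'}$ satisfies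
\begin{equation}\label{eq:wPP}
w\in C[y_{j+1},y_i)\cup C[p,y_j).
\end{equation}

(c) $F_P\cap F_{P'}=\emptyset$. Suppose $ww^+$ lies in both sets, witnessed by $u\in P$ and $u'\in P'$. Since $C[p,y_j)$ and $C[q,y_i)$ are disjoint, \eqref{eq:wP} and \eqref{eq:wPP} give $w\in C[y_{i+1},y_j)$ or $w\in C[y_{j+1},y_i)$. In the first case $u\sim w^+$ gives $w\in E_j(u)$, and $u'\sim w$. In the second case $u'\sim w^+$ gives $w\in E_i(u')$, and $u\sim w$. In both cases $(u,u')$ is a crossing pair, against \eqref{eq:min}.

\emph{Step 3: conclusion.} Every insertible vertex of $P$ is adjacent to both ends of an edge of $F_P$, and similarly for $P'$ and $F_{P'}$. By (a), Lemma~\ref{lem:ins} applies to $P$, $C_1$ and $F_P$. The resulting cycle is disjoint from $P'$ and, by (b) and (c), still contains all edges of $F_{P'}$. So we can apply Lemma~\ref{lem:ins} again, to $P'$ and $F_{P'}$. We obtain $C_2\in\mathcal C$ with $V(C_2)\cap D\neq\emptyset$ and $\operatorname{out}(C_2)\subseteq O\cup P^*\cup P'^*\cup D$. By Step 1 this contradicts Lemma~\ref{lem:exchange} with $Z=P^*\cup P'^*$.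
\end{proof}

\section{The count}\label{sec:count}

\begin{proposition}\label{prop:count}
$\tau\le\nu(G)-a$. Hence $\nu(\operatorname{out}(C))\le\nu(G)-m$ in {\rm(I)} and $\nu(\operatorname{out}(C))\le\nu(G)-m-1$ in {\rm(II)}.
\end{proposition}

\begin{proof}
Let $W=O\cup A_1^*\cup\dots\cup A_a^*$. We show first that no component of $\Gamma[W]$ meets two of the sets $A_i^*$. Otherwise take a shortest path in $\Gamma[W]$ joining two different ones, say $A_h^*$ and $A_{h'}^*$. Its interior lies in $O$: an interior vertex in some $A_l^*$, where $l\ne h$ or $l\ne h'$, would give a shorter path from $A_l^*$ to $A_h^*$ or to $A_{h'}^*$, respectively. By Lemma~\ref{lem:close} with $Q=A_h$ and $Q'=A_{h'}$ there is a crossing pair, against Lemma~\ref{lem:nocross}. So Lemma~\ref{lem:split} and \eqref{eq:A} give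
\[
\nu(W)=\nu(O)+\sum_{i=1}^a\big(\nu(O\cup A_i^*)-\nu(O)\big)\ge\nu(O)+a .
\]

Next, every vertex of $W$ is at distance at least $3$ from $D$. For vertices of $O$ this is Lemma~\ref{lem:facts}(c). Let $\alpha\in A_i^*$. It has no neighbor in $D$. Suppose it has a common neighbor $v$ with some vertex of $D$. Then $v\notin D$, so $v\in N_G(D)$ and $v=y_h$ is real for some $h$. The vertices $v^+\in S_h$ and $v^-\in S_{h-1}$ are neighbors of $v$ outside $Y$. If $h\neq i$, then $\alpha\ne v^+$, and Lemma~\ref{lem:Y}(c) gives $\alpha\sim v^+$; since $vv^+$ is an edge of $C[y_{i+1},y_i]$, $\alpha$ is insertible. If $h=i$, then $\alpha\neq v^-$ because $a\ge2$ gives $S_{i-1}\neq S_i$, and Lemma~\ref{lem:Y}(c) gives $\alpha\sim v^-$; since $v^-v$ is an edge of $C[y_{i+1},y_i]$, $\alpha$ is insertible. Both are contradictions.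

So there are no $\Gamma$-edges between $W$ and $D$, and
\[
\nu(G)\ge\nu(W)+\nu(D)\ge\nu(O)+a+\nu(D)=\tau+a .
\]
The last statement follows from $\nu(\operatorname{out}(C))=\tau$ and Lemma~\ref{lem:Y}(b).
\end{proof}

\section{Covering the rest by few paths}\label{sec:tails}

It remains to attach the vertices of $\operatorname{out}(C)$ to $C$ at a cost of at most $\nu(\operatorname{out}(C))$ leaves. We attach paths greedily, always the longest possible one, so that their last vertices are far apart.

Let $W_0=V(C)\setminus\{\infty\}$. As long as $W_{h-1}\neq V(G)$, consider the paths of $G-W_{h-1}$ whose first vertex has a neighbor in $W_{h-1}$; call them \emph{admissible}. They exist since $G$ is connected. Let $Q_h=q_1q_2\cdots q_p$ be a longest admissible path. Fix a neighbor $q_0=r_h\in W_{h-1}$ of $q_1$, and put $u_h=q_p$ and $W_h=W_{h-1}\cup V(Q_h)$. Let $Q_1,\dots,Q_t$ be the paths obtained. Since $Q_h$ cannot be extended at its end, $N_G(u_h)\subseteq W_h$.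

\begin{lemma}\label{lem:tails}
The vertices $u_1,\dots,u_t$ are pairwise at distance at least $3$. Hence $t\le\nu(\operatorname{out}(C))$.
\end{lemma}

\begin{proof}
Let $i<j$. Since $N_G(u_i)\subseteq W_i$ and $u_j\notin W_i$, $u_i\not\sim u_j$. Suppose that $v$ is a common neighbor in $G$; then $v\in W_i$. By Lemma~\ref{lem:facts}(b), $v\notin V(C)$. So $v=q_k$ is a vertex of some $Q_h=q_1\cdots q_p$ with $1\le h\le i$. Since $q_{k-1}$ is a neighbor of $v$ (possibly $q_{k-1}=q_0=r_h$) and $u_i\not\sim u_j$, we look at the triple $u_i,u_j,q_{k-1}$ of neighbors of $v$.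

First note that no $u\in V(G)\setminus W_h$ is adjacent to both $q_{k-1}$ and $q_k$. Otherwise $q_1\cdots q_{k-1}\,u\,q_k\cdots q_p$ would be a longer admissible path in $G-W_{h-1}$; for $k=1$ it starts with $u$, and $u\sim q_0\in W_{h-1}$.

If $h<i$, then $u_i,u_j\notin W_h$. So both are nonadjacent to $q_{k-1}$, and $\{v;u_i,u_j,q_{k-1}\}$ is a claw, a contradiction.

If $h=i$, then $u_i=q_p$ and $k<p$, while $u_j\notin W_i$. So $u_j\not\sim q_{k-1}$, and the absence of the claw $\{v;u_i,u_j,q_{k-1}\}$ gives $q_p\sim q_{k-1}$. Then
\[
q_1\cdots q_{k-1}\,q_p\,q_{p-1}\cdots q_k\,u_j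
\]
is a longer admissible path in $G-W_{i-1}$; for $k=1$ it starts with $q_p$, and $q_p\sim q_0$. This contradicts the choice of $Q_i$.

Finally, $u_1,\dots,u_t\in\operatorname{out}(C)$, so $t\le\nu(\operatorname{out}(C))$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose that $G$ has no Hamilton path, and use setting (II). The path $C-\infty$, which has at least two vertices, together with $Q_1,\dots,Q_t$ and the edges joining $r_h$ to the first vertex of $Q_h$, is a spanning tree of $G$. Its leaves are among the two ends of $C-\infty$ and $u_1,\dots,u_t$. By Lemma~\ref{lem:tails} and Proposition~\ref{prop:count} their number is at most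
\[
t+2\le\big(\nu(G)-m-1\big)+2=\nu(G)-m+1 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose that $G$ is not Hamiltonian, and use setting (I). The cycle $C$ together with $Q_1,\dots,Q_t$ and the edges joining $r_h$ to the first vertex of $Q_h$ is a connected spanning subgraph with exactly one cycle. Its vertices of degree one are among $u_1,\dots,u_t$, and $t\le\nu(\operatorname{out}(C))\le\nu(G)-m$ by Lemma~\ref{lem:tails} and Proposition~\ref{prop:count}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Hamilton Cycles, Paths and Spanning Trees in a Graph}, \texttt{http://iroha.scitech.lib.keio.ac.jp:8080/sigma/bitstream/handle/10721/}\\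
\texttt{2297/document.pdf?sequence=1\&isAllowed=y}
\end{thebibliography}

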